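\title{An eigenvalue for every internal vertex:\\ multiplicity lists from the degrees of a tree}

\begin{abstract}
Let $T$ be a tree on $n$ vertices whose vertices of degree at least $3$ have degrees $d_1\ge\dots\ge d_k$. We prove the conjecture that some real symmetric matrix with graph $T$ has eigenvalue multiplicities $d_1-1,\dots,d_k-1,1,\dots,1$. For $n\ge3$ the matrix gives every vertex $v$ of degree $d_v\ge2$ its own eigenvalue, shared by all branches of $T$ at $v$ and of multiplicity exactly $d_v-1$. It is built one leaf at a time with the implicit function theorem. We also show that these eigenvalues can be placed in any order: an arrangement of the list is the ordered multiplicity list of a matrix with graph $T$ if and only if it begins and ends with $1$.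
\end{abstract}

\section{Introduction}\label{sec:intro}

For a graph $G$ on $n$ vertices, let $S(G)$ be the set of real symmetric matrices $A=(a_{xy})$, with rows and columns indexed by the vertices, such that for $x\ne y$ the entry $a_{xy}$ is nonzero if and only if $x$ and $y$ are adjacent. The diagonal entries, which we write $a_x=a_{xx}$, are unrestricted. The \emph{multiplicity list} of $A$ is the list of multiplicities of its distinct eigenvalues, a partition of $n$; the \emph{ordered multiplicity list} records them in increasing order of the eigenvalues. The graph fixes only which off-diagonal entries vanish, and one asks which lists this pattern allows.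

Two trees show what to expect. If $T$ is a path, the equations $Ay=\mu y$, read along the path, determine every entry of $y$ from the first one, so the only list is $1,\dots,1$. If $T$ is a star with $m\ge2$ leaves, its adjacency matrix has rank $2$ and eigenvalues $\pm\sqrt m$ and $0$, so the list $m-1,1,1$ occurs. The mechanism behind the star works at any vertex $v$ of any tree. Deleting the row and column of $v$ leaves a direct sum of $d_v$ blocks, where $d_v$ is the degree of $v$, one block for each component of $T-v$. If a number $\mu$ is an eigenvalue of every block, it has multiplicity at least $d_v$ in the direct sum and, by interlacing, at least $d_v-1$ in $A$. So each single vertex of degree at least $3$ can produce a multiple eigenvalue, and one would guess that all of them can do so at once, with different eigenvalues. Call a vertex of degree at least $3$ a \emph{high degree vertex}, and the list of degrees of these vertices in non-increasing order the \emph{high degree sequence} of $T$. The following conjecture is posed in \cite{source}.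

\begin{quote}
\textbf{Conjecture.} \emph{Let $T$ be a tree on $n$ vertices with high degree sequence $d_1\ge d_2\ge\dots\ge d_k>2$. Then some $A\in S(T)$ has the unordered multiplicity list}
\begin{equation}\label{eq:list}
d_1-1,\ d_2-1,\ \dots,\ d_k-1,\ 1,\ \dots,\ 1,
\end{equation}
\emph{where the number of $1$'s is $n-\sum_{i=1}^k(d_i-1)$.}
\end{quote}

There are two difficulties. First, the conditions at different vertices interact: for $u\ne v$, the component of $T-u$ containing $v$ and the component of $T-v$ containing $u$ together cover the whole tree. Second, interlacing gives only lower bounds for some multiplicities, while \eqref{eq:list} prescribes all of them exactly.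

The second difficulty disappears if we ask for more and impose the condition at the vertices of degree $2$ as well. For a tree $R$, let $I(R)$ be the set of \emph{internal} vertices, those of degree at least $2$. If $R$ has $n\ge2$ vertices, of which $L$ are leaves, then the degrees of the internal vertices sum to $2(n-1)-L$, and therefore
\begin{equation}\label{eq:count}
\sum_{v\in I(R)}(d_v-1)=2(n-1)-L-(n-L)=n-2 .
\end{equation}
The lower bounds thus account for all eigenvalues but two, and these two will be the smallest and the largest. A vertex of degree $2$ contributes the term $1$ to \eqref{eq:count}, so the list \eqref{eq:list} is the multiset $\{d_v-1: v\in I(T)\}$ together with two more $1$'s.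

For a vertex $v$ of $R$ and a neighbor $w$ of $v$ (written $w\sim v$), let $B(v,w)$ be the vertex set of the component of $R-v$ that contains $w$; it is called a \emph{branch} at $v$. For $U\subseteq V(R)$, let $A[U]$ be the principal submatrix of $A$ on $U$, and put $A(v)=A[V(R)\setminus\{v\}]$.

\begin{definition}\label{def:good}
Let $R$ be a tree with at least $3$ vertices. A \emph{good pair} on $R$ consists of a matrix $A\in S(R)$ and an injective map $\lambda\colon I(R)\to\mathbb R$, $v\mapsto\lambda_v$, such that $\lambda_v$ is an eigenvalue of $A[B(v,w)]$ for all $v\in I(R)$ and all $w\sim v$.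
\end{definition}

\begin{theorem}\label{thm:main}
Every tree on $n\ge3$ vertices has a good pair. Consequently, the conjecture is true.
\end{theorem}

\begin{theorem}\label{thm:order}
Let $T$ be a tree on $n\ge3$ vertices.
\begin{enumerate}
\item[(a)] For every linear order $\prec$ on $I(T)$ there is a good pair $(A,\lambda)$ on $T$ such that $\lambda_u<\lambda_v$ if and only if $u\prec v$.
\item[(b)] An arrangement of the list \eqref{eq:list} is the ordered multiplicity list of some $A\in S(T)$ if and only if its first and last entries are $1$.
\end{enumerate}
\end{theorem}

The first difficulty, the interaction of the conditions, is met by building the tree one leaf at a time. A new leaf is attached by a small entry $\delta$. At $\delta=0$ the system of conditions splits into the old system and one or two new equations that are easy to solve, and the implicit function theorem carries the solution over to small $\delta>0$. Section~\ref{sec:spectrum} determines the spectrum of a good pair, and Section~\ref{sec:stars} carries out the method by hand on double stars. Section~\ref{sec:leaf} proves Theorem~\ref{thm:main}. Sections~\ref{sec:full} and~\ref{sec:order} add the control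 of eigenvectors that is needed to choose the order, and prove Theorem~\ref{thm:order}. That theorem contains Theorem~\ref{thm:main} for $n\ge3$, but the direct proof of the latter is short and is the skeleton of the longer one.

\section{The spectrum of a good pair}\label{sec:spectrum}

We use \emph{Cauchy interlacing}: if a real symmetric matrix $A$ has eigenvalues $\mu_1\le\dots\le\mu_n$ and $A(v)$ has eigenvalues $\nu_1\le\dots\le\nu_{n-1}$, then $\mu_i\le\nu_i\le\mu_{i+1}$ for all $i$. In particular, the multiplicities of a real number as an eigenvalue of $A$ and of $A(v)$ differ by at most $1$. We also use the \emph{Perron--Frobenius theorem} in the following form: if a symmetric matrix has nonnegative entries and its graph is connected, then its largest eigenvalue is simple and has an eigenvector with positive entries. On a tree the signs of the entries can be removed, so the theorem applies to all of $S(R)$.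

\begin{lemma}\label{lem:pf}
Let $R$ be a tree and $A\in S(R)$. Then $\lambda_{\min}(A)$ and $\lambda_{\max}(A)$ are simple eigenvalues with nowhere-zero eigenvectors. If $\emptyset\ne U\subsetneq V(R)$, then every eigenvalue $\mu$ of $A[U]$ satisfies $\lambda_{\min}(A)<\mu<\lambda_{\max}(A)$.
\end{lemma}

\begin{proof}
Root $R$ at any vertex and define signs $\varepsilon_x=\pm1$ by $\varepsilon_{\mathrm{root}}=1$ and $\varepsilon_y=\varepsilon_x\operatorname{sign}(a_{xy})$ for each child $y$ of $x$. With $D=\operatorname{diag}(\varepsilon_x)$, the matrix $DAD=DAD^{-1}$ has off-diagonal entries $|a_{xy}|$, and $DAD+cI$ is nonnegative for large $c$. By Perron--Frobenius, $\lambda_{\max}(A)$ is simple with an eigenvector of the form $Dy$, where $y$ is positive.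

Let $y$ now be a unit $\mu$-eigenvector of $A[U]$, extended by $0$ to $V(R)$. Then $\mu=y^{T}Ay\le\lambda_{\max}(A)$, with equality only if $y$ is an eigenvector of $A$ for $\lambda_{\max}(A)$. This is impossible because $y$ has a zero entry. The statements on $\lambda_{\min}$ follow by applying all this to $-A\in S(R)$.
\end{proof}

\begin{lemma}\label{lem:spec}
Let $(A,\lambda)$ be a good pair on $R$. Then each $\lambda_v$ has multiplicity exactly $d_v-1$ in $A$. The only other eigenvalues of $A$ are $z_-=\lambda_{\min}(A)$ and $z_+=\lambda_{\max}(A)$, both simple, and $z_-<\lambda_v<z_+$ for all $v\in I(R)$. Moreover, $\lambda_v$ is a simple eigenvalue of $A[B(v,w)]$ for each $w\sim v$.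
\end{lemma}

\begin{proof}
The matrix $A(v)$ is the direct sum of the $d_v$ matrices $A[B(v,w)]$, $w\sim v$. So $\lambda_v$ has multiplicity at least $d_v$ in $A(v)$ and at least $d_v-1$ in $A$. Lemma~\ref{lem:pf} with $U=B(v,w)$ gives $z_-<\lambda_v<z_+$. Since $\lambda$ is injective, the numbers $z_-$, $z_+$ and $\lambda_v$ $(v\in I(R))$ are pairwise distinct, and by \eqref{eq:count} the lower bounds for their multiplicities add up to $2+(n-2)=n$. Hence all these bounds are attained and there is no other eigenvalue. Finally, interlacing bounds the multiplicity of $\lambda_v$ in $A(v)$ by $(d_v-1)+1=d_v$, so $\lambda_v$ occurs exactly once in each of the $d_v$ blocks.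
\end{proof}

\section{Double stars}\label{sec:stars}

On a star, a good pair is any $A$ whose diagonal entries at the leaves are all equal, since every branch at the center is a single vertex. The smallest case in which conditions at different vertices interact is a \emph{double star}: two adjacent vertices $u$ and $v$, with $r\ge1$ leaves attached to $u$ and $s\ge1$ leaves attached to $v$. Fix the off-diagonal entries, and let $\rho$ and $\sigma$ be the sums of their squares over the leaf edges at $u$ and at $v$.

The one-vertex branches force the diagonal entry $\lambda_u$ at the leaves of $u$ and $\lambda_v$ at the leaves of $v$. The branch $B(u,v)$ is the star formed by $v$ and its leaves. Taking the Schur complement of the block $(t-\lambda_v)I_s$ gives its characteristic polynomial,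
\[
\det\bigl(tI-A[B(u,v)]\bigr)=(t-\lambda_v)^{s-1}\bigl((t-a_v)(t-\lambda_v)-\sigma\bigr),
\]
and exchanging the roles of $u$ and $v$ gives that of $A[B(v,u)]$. As $\lambda_u\ne\lambda_v$, the two remaining conditions are
\begin{equation}\label{eq:double}
(\lambda_u-a_v)(\lambda_u-\lambda_v)=\sigma,\qquad(\lambda_v-a_u)(\lambda_v-\lambda_u)=\rho .
\end{equation}
For any two distinct numbers $\lambda_u,\lambda_v$ these equations can be solved for $a_v$ and $a_u$. So a double star has good pairs with $\lambda_u$ and $\lambda_v$ in either order.

\begin{example}
Let $r=s=2$, let all five edges have entry $1$, and take $\lambda_u=0$, $\lambda_v=1$. Then \eqref{eq:double} gives $a_v=2$ and $a_u=-1$. By Lemma~\ref{lem:spec}, the eigenvalues are $z_-,0,0,1,1,z_+$, and the ordered list is $1,2,2,1$. From $\operatorname{tr}A=3$ and $\operatorname{tr}A^2=7+10=17$ we get $z_-+z_+=1$ and $z_-^2+z_+^2=15$, that is, $z_\pm=(1\pm\sqrt{29})/2$.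
\end{example}

This direct solution does not extend. If the internal vertices form a path $u,w,v$, the conditions at $w$ fix $a_u$ and $a_v$ in terms of $\lambda$, and two conditions, one at $u$ and one at $v$, remain for the single entry $a_w$. The numbers $\lambda_v$ must then be treated as unknowns. What does extend is the behavior of \eqref{eq:double} when a leaf $\ell$ is attached by a small entry $\delta$.

\emph{Attaching $\ell$ at an internal vertex.} Attach $\ell$ to the vertex $v$ of a double star. The new branch $\{\ell\}$ forces $a_\ell=\lambda_v$, and $\sigma$ becomes $\sigma+\delta^2$. By \eqref{eq:double}, it suffices to change $a_v$ by $-\delta^2/(\lambda_u-\lambda_v)$.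

\emph{Attaching $\ell$ at a leaf.} Start from a good pair on the star with center $u$ and $r+1$ leaves, one of which is $v$; thus $a_v=\lambda_u$. Attaching $\ell$ to $v$ produces a double star with $s=1$ and $\sigma=\delta^2$, and $v$ now needs an eigenvalue of its own. The second equation in \eqref{eq:double} says that $\lambda_v$ is a root $\theta$ of $(t-a_u)(t-\lambda_u)-\rho$, that is, an eigenvalue of $A(v)$ other than $\lambda_u$. This quadratic is negative at $t=\lambda_u$, so it has one root on each side of $\lambda_u$, and either root will do. The first equation is then solved by moving $a_v$ from $\lambda_u$ to $\lambda_u-\delta^2/(\lambda_u-\theta)$.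

In both cases the old entries change by an amount that tends to $0$ with $\delta$, and the only choice to be made is that of $\theta$ in the second case. It matters that $\theta\ne\lambda_u$. For $r=2$ the number $\lambda_u$ is also a simple eigenvalue of $A(v)$, but no good pairs have $\lambda_v-\lambda_u\to0$ with $a_u$ and $\lambda_v$ bounded, because the left side of the second equation in \eqref{eq:double} would tend to $0$, while $\rho>0$.

\section{Attaching a leaf}\label{sec:leaf}

Fix the off-diagonal entries of a matrix in $S(R)$ and take as unknowns
\[
X=\bigl((a_x)_{x\in V(R)},\,(\lambda_v)_{v\in I(R)}\bigr).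
\]
The conditions in Definition~\ref{def:good} are the polynomial equations
\[
\Phi_{v,w}(X):=\det\bigl(\lambda_vI-A[B(v,w)]\bigr)=0\qquad(v\in I(R),\ w\sim v).
\]
By \eqref{eq:count} there are $\sum_{v\in I(R)}d_v=n-2+|I(R)|$ equations in $n+|I(R)|$ unknowns, so there is room for the equations to be independent. Independence is what allows a solution to be continued, and it has to be carried through the induction.

\begin{definition}
Let $\Phi=(\Phi_{v,w})_{v,w}$. A good pair is \emph{regular} if the derivative $D_X\Phi$ is surjective at the point $X$ given by the pair.
\end{definition}

We use the implicit function theorem as follows. Let $F\colon\mathbb R^N\times\mathbb R\to\mathbb R^M$ be continuously differentiable, with $F(X_0,0)=0$ and $D_XF(X_0,0)$ surjective. Then there is a continuous map $\delta\mapsto X(\delta)$, defined near $0$, with $X(0)=X_0$, $F(X(\delta),\delta)=0$ and $D_XF(X(\delta),\delta)$ surjective. To see this, choose $M$ of the variables whose columns in $D_XF(X_0,0)$ form an invertible matrix, freeze the other variables, and apply the usual theorem; the chosen $M\times M$ minor stays nonzero for small $\delta$ by continuity.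

\begin{lemma}\label{lem:leaf}
Let $(A,\lambda)$ be a regular good pair on $R$, let $p\in V(R)$, and let $R'$ be obtained from $R$ by attaching a new leaf $\ell$ at $p$. Let $\theta$ be given as follows.
\begin{itemize}
\item[] \emph{Case I:} $p\in I(R)$, and $\theta=\lambda_p$.
\item[] \emph{Case L:} $p$ is a leaf of $R$, and $\theta$ is a simple eigenvalue of $A(p)$ with $\theta\notin\lambda(I(R))$.
\end{itemize}
Then for all small $\delta>0$ there is a regular good pair $(A_\delta,\lambda_\delta)$ on $R'$ whose $p\ell$ entry is $\delta$, whose other off-diagonal entries are those of $A$, and such that, as $\delta\to0$,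
\[
A_\delta(\ell)\to A,\qquad\lambda_{\delta,v}\to\lambda_v\ \ (v\in I(R)),\qquad(A_\delta)_{\ell\ell}=\lambda_{\delta,p}\to\theta .
\]
\end{lemma}

\begin{proof}
In both cases $\theta\ne\lambda_v$ for all $v\in I(R)\setminus\{p\}$: in Case I because $\lambda$ is injective, in Case L by hypothesis. We have $I(R')=I(R)\cup\{p\}$. The unknowns $X'$ for $R'$ are the old unknowns $X$, the entry $a_\ell$ and, in Case L, the new number $\lambda_p$. Let $\Phi'(X',\delta)$ be the system for $R'$ with $p\ell$ entry $\delta$; it is polynomial in $(X',\delta)$.

\emph{The system at $\delta=0$.} Let $v\in I(R)$ and $w\sim v$ in $R$. The branch of $R'$ at $v$ containing $w$ is $B(v,w)\cup\{\ell\}$ if $p\in B(v,w)$, and $B(v,w)$ otherwise. At $\delta=0$ the vertex $\ell$ splits off as a $1\times1$ block, so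
\[
\Phi'_{v,w}=\begin{cases}(\lambda_v-a_\ell)\,\Phi_{v,w}&\text{if }p\in B(v,w),\\ \Phi_{v,w}&\text{otherwise.}\end{cases}
\]
We call these the old equations. The branch $\{\ell\}$ at $p$ gives $\Phi'_{p,\ell}=\lambda_p-a_\ell$. In Case L, with $q$ the neighbor of $p$ in $R$, the other branch at $p$ is $V(R)\setminus\{p\}$, and it gives one more equation $\Phi'_{p,q}$, the characteristic polynomial of the principal submatrix on $V(R)\setminus\{p\}$ evaluated at $\lambda_p$.

\emph{The base point.} Let $X_0$ be the point given by $(A,\lambda)$, and extend it to $X'_0$ by $a_\ell=\theta$ and, in Case L, $\lambda_p=\theta$. Then $\Phi'(X_0',0)=0$.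

\emph{The derivative.} If $p\in B(v,w)$, then $v\ne p$, so the factor $\lambda_v-a_\ell=\lambda_v-\theta$ is nonzero at $X'_0$. Since $\Phi_{v,w}(X_0)=0$, the product rule shows that the derivative of $\Phi'_{v,w}$ at $X_0'$ is this factor times the derivative of $\Phi_{v,w}$ at $X_0$. Hence the old equations have derivative $E\,D_X\Phi(X_0)$ in the old unknowns, with $E$ an invertible diagonal matrix, and derivative $0$ in the new unknowns. Let $\chi(t)=\det(tI-A(p))$. Order the equations as old, $(p,q)$, $(p,\ell)$ and the unknowns as $X$, $\lambda_p$, $a_\ell$, where in Case I the equation $(p,q)$ and the unknown $\lambda_p$ are not listed separately. Then $D_{X'}\Phi'(X'_0,0)$ equals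
\[
\begin{pmatrix}E\,D_X\Phi&0\\ *&-1\end{pmatrix}\ \text{ in Case I},\qquad
\begin{pmatrix}E\,D_X\Phi&0&0\\ *&\chi'(\theta)&0\\ 0&1&-1\end{pmatrix}\ \text{ in Case L}.
\]
The block $E\,D_X\Phi$ is surjective because $(A,\lambda)$ is regular, and $\chi'(\theta)\ne0$ because $\theta$ is a simple root of $\chi$. So any target is reached by solving from the top row down, and the derivative is surjective.

\emph{Continuation.} The implicit function theorem gives solutions $X'(\delta)\to X_0'$ with surjective derivative. For $\delta>0$ the resulting matrix $A_\delta$ lies in $S(R')$. The values of $\lambda$ on $I(R')$ at $X'_0$ are pairwise distinct, so $\lambda_\delta$ is injective for small $\delta$. The equation $\Phi'_{p,\ell}=0$ says that $(A_\delta)_{\ell\ell}=\lambda_{\delta,p}$.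
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $T$ be a tree on $n\ge3$ vertices. It contains a path on three vertices. If $R\ne T$ is a subtree, some vertex of $T$ outside $R$ has a neighbor in $R$, and only one since $T$ has no cycle. So $T$ is obtained from the path by attaching leaves one after the other, and we show that every tree in this sequence has a regular good pair.

On the path with ends $x,y$ and center $c$, take both off-diagonal entries equal to $1$, $a_x=a_y=\lambda_c=0$, and $a_c$ arbitrary. The equations are $\lambda_c-a_x=0$ and $\lambda_c-a_y=0$. They hold, and they are linear and independent, so this is a regular good pair.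

Let $(A,\lambda)$ be a regular good pair on the current tree $R$, and let the next leaf be attached at $p$. If $p\in I(R)$, Case I of Lemma~\ref{lem:leaf} applies. If $p$ is a leaf of $R$, then $R-p$ is a tree, and $\theta=\lambda_{\max}(A(p))$ is simple by Lemma~\ref{lem:pf}. Let $v\in I(R)$. As $d_v\ge2$, some branch $B$ at $v$ does not contain $p$; it is a proper subset of $V(R)\setminus\{p\}$ because it omits $v$. Since $\lambda_v$ is an eigenvalue of $A[B]$, Lemma~\ref{lem:pf} for the tree $R-p$ gives $\lambda_v<\theta$. Thus $\theta\notin\lambda(I(R))$, and Case L applies.

So $T$ has a good pair $(A,\lambda)$. By Lemma~\ref{lem:spec}, the multiplicity list of $A$ consists of the numbers $d_v-1$ $(v\in I(T))$ and two $1$'s, which is the list \eqref{eq:list}. For $n\le2$ we have $k=0$, and the lists $1$ and $1,1$ are realized by the adjacency matrices.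
\end{proof}

\section{Full pairs and gap eigenvalues}\label{sec:full}

In the proof above, each new $\theta$ exceeds all the old $\lambda_v$, so the eigenvalues increase in the order in which the vertices become internal. To realize an arbitrary order we need, when a leaf is about to become internal, a simple eigenvalue $\theta$ of the matrix with that leaf deleted \emph{strictly} between any two consecutive distinct eigenvalues of $A$. Interlacing provides an eigenvalue only in the closed interval, and this is a real loss. Suppose that $A$ has $K+2$ distinct eigenvalues with multiplicities $m_i$ and that all eigenvectors for one of them vanish at the leaf $\ell$. Their restrictions are eigenvectors of $A(\ell)$, so this eigenvalue keeps its multiplicity in $A(\ell)$, the others keep at least $m_i-1$, and at most $(n-1)-(n-K-2)-1=K$ eigenvalues are left for the $K+1$ open gaps. We therefore have to keep eigenvectors from vanishing. By Lemma~\ref{lem:spec}, the $\lambda_v$-eigenvector of each branch at $v$ is unique up to a scalar, which makes the following definition meaningful.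

\begin{definition}
A good pair $(A,\lambda)$ on $R$ is \emph{full} if for all $v\in I(R)$ and $w\sim v$ the $\lambda_v$-eigenvector of $A[B(v,w)]$ is nowhere zero.
\end{definition}

Eigenvectors of the branches and of the whole matrix are related by an elementary observation.

\begin{lemma}\label{lem:glue}
Let $M=(m_{xy})\in S(R)$, $v\in V(R)$, $\mu\in\mathbb R$, and let $y$ be a vector with $y_v=0$. Then $My=\mu y$ if and only if $M[B]\,y|_B=\mu\,y|_B$ for every branch $B$ at $v$ and $\sum_{w\sim v}m_{vw}y_w=0$.
\end{lemma}

\begin{proof}
All neighbors of a vertex $s\in B$ lie in $B\cup\{v\}$, so $(My)_s=(M[B]\,y|_B)_s$. At $v$ we have $(My)_v=\sum_{w\sim v}m_{vw}y_w$ and $\mu y_v=0$.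
\end{proof}

Let $(A,\lambda)$ be full and $v\in I(R)$. Let $B_1,\dots,B_m$ $(m=d_v\ge2)$ be the branches at $v$, let $w_i$ be the neighbor of $v$ in $B_i$, let $x^{(i)}$ be a unit $\lambda_v$-eigenvector of $A[B_i]$ extended by $0$ to $V(R)$, and put $\beta_i=a_{vw_i}x^{(i)}_{w_i}$. The $x^{(i)}$ are orthonormal because their supports are disjoint, and $\beta_i\ne0$ by fullness. By Lemma~\ref{lem:glue}, the space
\begin{equation}\label{eq:eigenspace}
\Bigl\{\,\sum_{i=1}^m\alpha_ix^{(i)}\ :\ \sum_{i=1}^m\alpha_i\beta_i=0\Bigr\}
\end{equation}
lies in the $\lambda_v$-eigenspace of $A$. It has dimension $m-1$, so by Lemma~\ref{lem:spec} it is the whole eigenspace. If $s\in B_i$ and $j\ne i$, the eigenvector $\beta_jx^{(i)}-\beta_ix^{(j)}$ is nonzero at $s$. Thus all $\lambda_v$-eigenvectors of $A$ vanish at $v$, but at each vertex $s\ne v$ some $\lambda_v$-eigenvector is nonzero.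

\begin{lemma}\label{lem:gap}
Let $(A,\lambda)$ be a full good pair on $R$, let $\ell$ be a leaf of $R$, let $K=|I(R)|$, and let $\theta_0<\dots<\theta_{K+1}$ be the distinct eigenvalues of $A$. Then $\lambda_v$ has multiplicity exactly $d_v-2$ in $A(\ell)$ for each $v\in I(R)$. The remaining eigenvalues of $A(\ell)$ are simple, and there is exactly one in each open interval $(\theta_i,\theta_{i+1})$.
\end{lemma}

We call these $K+1$ remaining eigenvalues the \emph{gap eigenvalues} of $A(\ell)$. None of them is an eigenvalue of $A$.

\begin{proof}
Let $P_i$ be the orthogonal projection onto the $\theta_i$-eigenspace of $A$, let $m_i$ be its rank, and put $q_i=(P_i)_{\ell\ell}=\|P_ie_\ell\|^2$. Cramer's rule and the spectral decomposition $(tI-A)^{-1}=\sum_iP_i/(t-\theta_i)$ give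
\[
\frac{\det(tI-A(\ell))}{\det(tI-A)}=\bigl((tI-A)^{-1}\bigr)_{\ell\ell}=\sum_{i=0}^{K+1}\frac{q_i}{t-\theta_i}.
\]
Now $q_i>0$ as soon as some $\theta_i$-eigenvector is nonzero at $\ell$. This holds for $\theta_0=z_-$ and $\theta_{K+1}=z_+$ by Lemma~\ref{lem:pf}, and for $\theta_i=\lambda_v$ by the remark after \eqref{eq:eigenspace}, since $\ell\ne v$. Multiplying by $\det(tI-A)=\prod_i(t-\theta_i)^{m_i}$, we obtain
\[
\det(tI-A(\ell))=N(t)\prod_i(t-\theta_i)^{m_i-1},\qquad N(t)=\sum_iq_i\prod_{j\ne i}(t-\theta_j),
\]
where $N$ has degree $K+1$. The value $N(\theta_i)=q_i\prod_{j\ne i}(\theta_i-\theta_j)$ is nonzero and has the sign $(-1)^{K+1-i}$. So $N$ has a root in each of the $K+1$ intervals $(\theta_i,\theta_{i+1})$; by its degree, these roots are simple and there are no others. Each $\theta_i$ has multiplicity $m_i-1$ in $A(\ell)$, which is $d_v-2$ for $\theta_i=\lambda_v$ and $0$ for $z_\pm$.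
\end{proof}

Next we have to show that fullness survives the attachment of a leaf. We recall two continuity facts. Let $M_\delta\to M$ be real symmetric matrices of the same size, where $\delta\to0$, possibly along a sequence.
\begin{itemize}
\item[(C1)] The $i$th smallest eigenvalue of $M_\delta$ tends to the $i$th smallest eigenvalue of $M$, for each $i$. Hence, if disjoint open intervals are chosen around the distinct eigenvalues of $M$, then for small $\delta$ all eigenvalues of $M_\delta$ lie in these intervals; the interval around $\mu$ contains as many of them, counted with multiplicity, as the multiplicity of $\mu$ in $M$; and these eigenvalues tend to $\mu$.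
\item[(C2)] Let $y_\delta$ be unit eigenvectors of $M_\delta$ for eigenvalues $\mu_\delta\to\mu$. Every limit point of $y_\delta$ is a unit $\mu$-eigenvector of $M$. If $\mu$ is simple with unit eigenvector $x$, the only possible limit points are $\pm x$, so by compactness of the unit sphere $y_\delta\to x$ once the signs are chosen with $\langle y_\delta,x\rangle\ge0$. In particular, for small $\delta$ the vector $y_\delta$ is nonzero wherever $x$ is.
\end{itemize}

\begin{lemma}\label{lem:full}
In the situation of Lemma~\ref{lem:leaf}, assume that $(A,\lambda)$ is full and, in Case L, that the $\theta$-eigenvector of $A(p)$ is nowhere zero. Then $(A_\delta,\lambda_\delta)$ is full for all small $\delta>0$.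
\end{lemma}

\begin{proof}
We go through the branches of $R'$ as listed in the proof of Lemma~\ref{lem:leaf}. Let $v\in I(R)$ and let $B$ be a branch of $R$ at $v$, with nowhere-zero $\lambda_v$-eigenvector $x$ of $A[B]$.

If $p\notin B$, then $B$ is a branch of $R'$, $A_\delta[B]\to A[B]$ and $\lambda_{\delta,v}\to\lambda_v$, which is simple in $A[B]$. The claim follows from (C2).

If $p\in B$, then $v\ne p$, the branch of $R'$ is $B\cup\{\ell\}$, and $A_\delta[B\cup\{\ell\}]\to A[B]\oplus(\theta)$. As $\theta\ne\lambda_v$, the eigenvalue $\lambda_v$ is simple in the limit, with eigenvector $(x,0)$. By (C2), the $\lambda_{\delta,v}$-eigenvector $y$ of $A_\delta[B\cup\{\ell\}]$ is nowhere zero on $B$ for small $\delta$. Continuity says nothing about $y_\ell$, but the eigenvalue equation at $\ell$ reads $(\lambda_{\delta,v}-(A_\delta)_{\ell\ell})\,y_\ell=\delta y_p\ne0$, so $y_\ell\ne0$.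

For the one-vertex branch $\{\ell\}$ at $p$ there is nothing to prove. In Case L there remains the branch $V(R)\setminus\{p\}$ at $p$. Its matrix tends to $A(p)$ and $\lambda_{\delta,p}\to\theta$, which is simple with a nowhere-zero eigenvector, so (C2) applies.
\end{proof}

\section{Prescribing the order}\label{sec:order}

The last branch in the proof of Lemma~\ref{lem:full} shows that fullness alone does not propagate: the $\theta$-eigenvector of $A(p)$ becomes a branch eigenvector of the new pair, so it must already be nowhere zero. We do not know in advance which gap will be needed, and so we ask this of all gaps.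

\begin{definition}
Let $(A,\lambda)$ be a full good pair on $R$. A leaf $\ell$ of $R$ is \emph{admissible} if all eigenvectors of $A(\ell)$ for gap eigenvalues are nowhere zero.
\end{definition}

We show that a leaf is admissible just after it has been attached. The advantage of the new leaf is that $A_\delta(\ell)\to A$, whose eigenvalues and eigenvectors we know. The difficulty is that most gap eigenvalues of $A_\delta(\ell)$ tend to some $\lambda_v$, which may be multiple in $A$ and whose eigenvectors all vanish at $v$, so (C2) does not suffice.

The second deformation in Section~\ref{sec:stars} shows what happens. There $A_\delta(\ell)$ is a star with center $u$, diagonal entry $\lambda_u$ at $r$ leaves $w$, and diagonal entry $a_v\ne\lambda_u$ close to $\lambda_u$ at the leaf $v$. The function $t-a_u-\rho/(t-\lambda_u)-a_{uv}^2/(t-a_v)$ is continuous between $\lambda_u$ and $a_v$ and tends to $-\infty$ and $+\infty$ at the two ends, so it has a root $\nu$ there. The vector with $y_u=1$, $y_w=a_{uw}/(\nu-\lambda_u)$ and $y_v=a_{uv}/(\nu-a_v)$ is a nowhere-zero $\nu$-eigenvector. After normalization, its entry at $u$ tends to $0$ as $\delta\to0$, and on the leaves $w$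 it is proportional to the numbers $a_{uw}$, which are the $\beta_i$ of these branches. Both features appear in the general proof.

\begin{lemma}\label{lem:adm}
In the situation of Lemma~\ref{lem:leaf}, assume that $(A,\lambda)$ is full and that $(A_\delta,\lambda_\delta)$ is full for all small $\delta>0$. Then $\ell$ is admissible for $(A_\delta,\lambda_\delta)$ for all small $\delta>0$.
\end{lemma}

\begin{proof}
Put $C_\delta=A_\delta(\ell)\in S(R)$, so that $C_\delta\to A$. Degrees $d_v$ refer to $R$; in $R'$ only the degree of $p$ is different, namely $d_p+1$.

\emph{Step 1: limits of the gap eigenvalues.} Choose disjoint open intervals around $z_-$, $z_+$ and the $\lambda_v$ $(v\in I(R))$, and let $\delta$ be small. By (C1) and Lemma~\ref{lem:spec}, all eigenvalues of $C_\delta$ lie in these intervals, one near each of $z_\pm$ and $d_v-1$ near $\lambda_v$. By Lemma~\ref{lem:gap} for $R'$, the eigenvalues of $C_\delta$ other than the gap eigenvalues are $\lambda_{\delta,v}$ with multiplicity $d_v-2$ for $v\in I(R)\setminus\{p\}$, and $\lambda_{\delta,p}$ with multiplicity $d_p-1$. In Case I, $\lambda_{\delta,p}$ accounts for all $d_p-1$ eigenvalues near $\lambda_p$. In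 Case L, $d_p-1=0$ and $\lambda_{\delta,p}$ is not an eigenvalue of $C_\delta$. In both cases the gap eigenvalues are therefore the two eigenvalues near $z_\pm$ and, for each $v\in I(R)\setminus\{p\}$, one eigenvalue $\nu_{\delta,v}\to\lambda_v$. The two near $z_\pm$ are the extreme eigenvalues of $C_\delta\in S(R)$, whose eigenvectors are nowhere zero by Lemma~\ref{lem:pf}.

Suppose that the lemma fails. As there are finitely many vertices, we find $v\in I(R)\setminus\{p\}$, a vertex $s\in V(R)$, a sequence $\delta_k\to0$ and unit eigenvectors $y^k$ of $C_{\delta_k}$ for $\nu_k:=\nu_{\delta_k,v}$ with $y^k_s=0$. Passing to a subsequence, $y^k\to y$, and $y$ is a unit $\lambda_v$-eigenvector of $A$ by (C2). Take $B_i,w_i,x^{(i)},\beta_i$ as in \eqref{eq:eigenspace}, numbered so that $p\in B_1$. Then $y=\sum_i\alpha_ix^{(i)}$ with $\sum_i\alpha_i\beta_i=0$. Write $\lambda_k=\lambda_{\delta_k,v}$; since $\nu_k$ is a gap eigenvalue and $\lambda_k$ is an eigenvalue of $A_{\delta_k}$, we have $\nu_k\ne\lambda_k$.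

\emph{Step 2: the limit $y$ vanishes only at $v$.} For $i\ge2$ the set $B_i$ is also a branch of $R'$ at $v$, so $\lambda_k$ is an eigenvalue of $A_{\delta_k}[B_i]=C_{\delta_k}[B_i]$. By (C2), there are unit $\lambda_k$-eigenvectors $x^{(i),k}$ of these matrices, extended by $0$, with $x^{(i),k}\to x^{(i)}$; then $\beta_i^k:=a_{vw_i}x^{(i),k}_{w_i}\to\beta_i$. For distinct $i,j\ge2$, Lemma~\ref{lem:glue} shows that $g^k=\beta^k_jx^{(i),k}-\beta_i^kx^{(j),k}$ satisfies $C_{\delta_k}g^k=\lambda_kg^k$. As $\nu_k\ne\lambda_k$ and $C_{\delta_k}$ is symmetric, $\langle y^k,g^k\rangle=0$. In the limit, $\beta_j\alpha_i-\beta_i\alpha_j=0$. Hence there is a number $\tau$ with $\alpha_i=\tau\beta_i$ for all $i\ge2$ (if $m=2$, this just defines $\tau$), and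
\[
\alpha_1\beta_1=-\sum_{i\ge2}\alpha_i\beta_i=-\tau\sum_{i\ge2}\beta_i^2 .
\]
If $\tau=0$, then all $\alpha_i$ vanish, contrary to $\|y\|=1$. So $\tau\ne0$, and since $m\ge2$ and all $\beta_i\ne0$, all $\alpha_i$ are nonzero. By fullness of $(A,\lambda)$, the vector $y$ is nonzero at every vertex except $v$. As $y_s=\lim y^k_s=0$, we conclude that $s=v$.

\emph{Step 3: the entry at $v$.} Now $y^k_v=0$, so Lemma~\ref{lem:glue} gives $C_{\delta_k}[B_2]\,y^k|_{B_2}=\nu_k\,y^k|_{B_2}$, and $y^k|_{B_2}\ne0$ for large $k$ because $\alpha_2\ne0$. Thus $\nu_k\ne\lambda_k$ are two eigenvalues of $C_{\delta_k}[B_2]$, both tending to $\lambda_v$. But $C_{\delta_k}[B_2]\to A[B_2]$, in which $\lambda_v$ is simple by Lemma~\ref{lem:spec}. This contradicts (C1).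
\end{proof}

Lemma~\ref{lem:adm} concerns only the newest leaf. We therefore build $T$ in an order in which a leaf of the current tree either receives a neighbor immediately after it has been attached or never becomes internal. Root $T$ at a leaf $x_1$; the \emph{children} of a vertex are its neighbors farther from $x_1$, and the \emph{parent} of $x\ne x_1$ is its neighbor closer to $x_1$. A \emph{depth-first preorder} $x_1,x_2,\dots,x_n$ lists a vertex first and then the subtrees rooted at its children, one subtree after the other, each by the same rule. Two properties are immediate from this rule: every vertex comes after its parent, and a vertex that has children is followed immediately by one of them. By the first property, $x_1,\dots,x_j$ span a subtree $T_j$, and $T_{j+1}$ is obtained from $T_j$ by attaching the leaf $x_{j+1}$ at its parent.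

\begin{proof}[Proof of Theorem~\ref{thm:order}(a)]
Note that $I(T_j)\subseteq I(T)$. We prove by induction on $j=3,\dots,n$:
\begin{quote}
$H(j)$: there is a regular full good pair $(A,\lambda)$ on $T_j$ for which the leaf $x_j$ is admissible and $\lambda_u<\lambda_v$ if and only if $u\prec v$, for $u,v\in I(T_j)$.
\end{quote}
Then $H(n)$ gives the claim.

\emph{The case $j=3$.} The root $x_1$ has the single child $x_2$, so $x_3$ is a child of $x_2$, and $T_3$ is the path $x_1x_2x_3$. Take the regular good pair from the proof of Theorem~\ref{thm:main}. It is full because all branches are single vertices, and there is only one internal vertex to order. The matrix $A(x_3)$ is $2\times2$, so both of its eigenvalues are extreme, and its eigenvectors are nowhere zero by Lemma~\ref{lem:pf}.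

\emph{From $j$ to $j+1$.} Let $(A,\lambda)$ be as in $H(j)$, let $p$ be the parent of $\ell=x_{j+1}$, and put $R=T_j$. If $p\in I(T_j)$, we are in Case I of Lemma~\ref{lem:leaf}, and $I(T_{j+1})=I(T_j)$.

Suppose that $p$ is a leaf of $T_j$. Then $p\ne x_1$, since the only child of $x_1$ is $x_2$. So the one neighbor of $p$ in $T_j$ is its parent, and $x_{j+1}$ is the first child of $p$ in the list. By the second property of the preorder, $p=x_j$, which is admissible. The order $\prec$ assigns to $p$ a place among the vertices of $I(T_j)$, and hence an open interval between two consecutive elements of $\{z_-\}\cup\lambda(I(T_j))\cup\{z_+\}$ such that $\lambda_u$ lies to the left of the interval if $u\prec p$ and to the right if $p\prec u$. By Lemma~\ref{lem:spec}, these elements are the distinct eigenvalues of $A$, so by Lemma~\ref{lem:gap} the interval contains a gap eigenvalue $\theta$ of $A(p)$. It is simple, it is not in $\lambda(I(T_j))$, and its eigenvector is nowhere zero. We are in Case L of Lemma~\ref{lem:leaf}, with the additional hypothesis of Lemma~\ref{lem:full}.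

In both cases, for small $\delta>0$ the pair $(A_\delta,\lambda_\delta)$ on $T_{j+1}$ is regular and good by Lemma~\ref{lem:leaf}, it is full by Lemma~\ref{lem:full}, and $x_{j+1}$ is admissible by Lemma~\ref{lem:adm}. The limits of the numbers $\lambda_{\delta,v}$ $(v\in I(T_{j+1}))$ are distinct and ordered according to $\prec$, so the numbers themselves are for small $\delta$. This is $H(j+1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:order}(b)]
By Lemma~\ref{lem:pf}, the smallest and largest eigenvalues of every $A\in S(T)$ are simple, so the condition is necessary. Conversely, take an arrangement of \eqref{eq:list} that begins and ends with $1$. By the remark after \eqref{eq:count}, its other entries form the multiset $\{d_v-1:v\in I(T)\}$. So we can assign the vertices of $I(T)$ bijectively to the other positions in such a way that $v$ receives an entry $d_v-1$. Let $\prec$ be the order of the positions, and let $(A,\lambda)$ be a good pair as in part (a). By Lemma~\ref{lem:spec}, the distinct eigenvalues of $A$ in increasing order are $z_-$, the $\lambda_v$ in the order $\prec$, and $z_+$, with multiplicities $1$, $d_v-1$ and $1$. This is the given arrangement.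
\end{proof}

\begin{thebibliography}{1}

\bibitem{source}
\emph{Trees and the Implicit Construction of Eigenvalue Multiplicities},
\texttt{https://scholarworks.wm.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak referer=\&\allowbreak httpsredir=1\&\allowbreak article=1836\&\allowbreak context=honorstheses}

\end{thebibliography}
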